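
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Detecting tensor rank by contractions}


\begin{abstract}
A contraction of a $k$-fold tensor over a field $K$ is the $(k-1)$-fold tensor obtained by applying a linear functional in one slot; contracting does not increase the rank. It has been conjectured that, for fixed $r$ and all sufficiently large $k$, a $k$-fold tensor has rank at most $r$ as soon as all its contractions do. We prove that this is true if and only if $r<|K|$. So it holds over every infinite field, with a bound on $k$ that depends only on $r$, and it fails over every finite field as soon as $r\ge |K|$. More generally, for $r\ge1$ and all large $k$ we determine the maximal rank of a $k$-fold tensor all of whose contractions have rank at most $r$: it is $r$ over an infinite field and $\sum_{l\ge0}\lfloor r/q^l\rfloor$ over $\mathbb F_q$.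
\end{abstract}

\section{The question and the answer}

Let $K$ be a field and let $V_1,\dots,V_k$ be $K$-vector spaces. A \emph{pure} tensor in $V_1\otimes\cdots\otimes V_k$ is one of the form $v_1\otimes\cdots\otimes v_k$, and the \emph{rank} $\operatorname{rk}\omega$ of a tensor $\omega$ is the minimal number of pure tensors with sum $\omega$; in particular $\operatorname{rk}0=0$. A functional $x\in V_i^*$ induces the linear map
\[
\psi_{i,x}\colon V_1\otimes\cdots\otimes V_k\to V_1\otimes\cdots\otimes\widehat{V_i}\otimes\cdots\otimes V_k,\qquad
v_1\otimes\cdots\otimes v_k\mapsto x(v_i)\, v_1\otimes\cdots\otimes\widehat{v_i}\otimes\cdots\otimes v_k ,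
\]
where the hat means omission. The tensors $\psi_{i,x}\omega$ are the \emph{contractions} of $\omega$; their rank is taken in the $(k-1)$-fold tensor product. Since $\psi_{i,x}$ maps pure tensors to pure tensors, $\operatorname{rk}\psi_{i,x}\omega\le\operatorname{rk}\omega$. The question is to what extent the converse holds: can one see on tensors with one slot fewer that $\operatorname{rk}\omega\le r$? The following is posed in \cite{source}.

\begin{conjecture}
Fix a natural number $r$. There is a bound $k_0$, depending on $r$ and perhaps on $K$, such that for all $k>k_0$ and every tensor $\omega$ in any $k$-fold tensor product $V_1\otimes\cdots\otimes V_k$ one has $\operatorname{rk}\omega\le r$ if and only if all contractions of $\omega$ have rank at most $r$.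
\end{conjecture}

Only the ``if'' direction has content. We say that the conjecture \emph{holds for} $(K,r)$ if such a $k_0$ exists, and we then call $k_0$ \emph{valid}.

Some lower bound on $k$ is needed. For $k=2$ the contractions of a matrix are vectors, which have rank at most $1$, while the matrix can have any rank; Section~\ref{sec:smallk} has examples with $k=r+1$. For large $k$, a natural test is the tensor
\[
\omega=\sum_{j=1}^{r+1}v_j^{\otimes k},\qquad v_1,\dots,v_{r+1}\in V \text{ pairwise non-proportional and nonzero.}
\]
If $k$ is large, its terms are so far from each other that $\operatorname{rk}\omega=r+1$ (Lemma~\ref{lem:powers}). Its contractions are $\sum_j x(v_j)v_j^{\otimes(k-1)}$ with $x\in V^*$, and by the same argument the rank of such a contraction is the number of its nonzero terms. Let us say that $x$ \emph{sees} a vector $v$ if $x(v)\ne0$. If some $x$ sees all the $v_j$, then the corresponding contraction still has rank $r+1$, as the conjecture predicts. Over an infinite field such an $x$ always exists, so this test raises no objection there. Over a finite field it need not exist.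

\begin{example}\label{ex:F2}
Let $K=\mathbb F_2$, $r=2$, let $a,b$ be a basis of $V=\mathbb F_2^2$, and let
\[
\omega=a^{\otimes k}+b^{\otimes k}+(a+b)^{\otimes k},\qquad k\ge4 .
\]
For every $x\in V^*$ we have $x(a)+x(b)+x(a+b)=0$ in $\mathbb F_2$, so $x$ vanishes at one of the three vectors, and every contraction of $\omega$ has rank at most $2$. But $\operatorname{rk}\omega=3$. Indeed, group the first two slots and the last $k-2$ slots:
\[
\omega=\sum_{v\in\{a,b,a+b\}}v^{\otimes2}\otimes v^{\otimes(k-2)} .
\]
The three tensors $v^{\otimes m}$ are linearly independent for each $m\ge2$, because $(a+b)^{\otimes m}$ contains the basis tensor $a\otimes b\otimes\cdots\otimes b$, which does not occur in $a^{\otimes m}$ or $b^{\otimes m}$. So, as a $2$-fold tensor, $\omega$ has rank $3$, and grouping slots cannot increase rank. Hence the conjecture fails for $(\mathbb F_2,2)$.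
\end{example}

It turns out that for large $k$ this obstruction is the only one, in the following sense: the largest possible rank of a $k$-fold tensor all of whose contractions have rank at most $r$ is the largest length of a list of nonzero vectors of which each functional sees at most $r$. This length is as follows. For an integer $r\ge1$ put
\[
R_K(r)=\sum_{l\ge0}\Big\lfloor\frac r{|K|^l}\Big\rfloor\ \ (K\text{ finite}),\qquad R_K(r)=r\ \ (K\text{ infinite}),
\]
and $R_K(0)=0$. Thus $R_K(r)\ge r$, with equality for $r\ge1$ if and only if $r<|K|$. In Example~\ref{ex:F2}, $R_{\mathbb F_2}(2)=2+1=3$.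

\begin{theorem}\label{thm:A}
Let $K=\mathbb F_q$ and $r\ge q$. For every $k\ge2r$ there is a $k$-fold tensor over $K$ of rank $r+1$ all of whose contractions have rank at most $r$. So the conjecture fails for $(K,r)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be any field, $r\ge1$, $R=R_K(r)$ and $k>3(R+r-1)^2$. If all contractions of $\omega\in V_1\otimes\cdots\otimes V_k$ have rank at most $r$, then $\operatorname{rk}\omega\le R$. This is sharp: for every such $k$ there is a $k$-fold tensor of rank exactly $R$ all of whose contractions have rank at most $r$.
\end{theorem}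

\begin{corollary}\label{cor:C}
For $r\ge1$ the conjecture holds for $(K,r)$ if and only if $r<|K|$. In that case, in particular for every infinite $K$, one may take $k_0=3(2r-1)^2$, independently of $K$. Moreover, every valid $k_0$ satisfies $k_0\ge r+1$.
\end{corollary}

In particular, the conjecture as stated, for all $r$ and all ground fields, is false. For $r=0$ it is trivially true: if all contractions of $\omega$ vanish, then $\omega=0$ (see ``Slices'' in Section~\ref{sec:prelim}). We do not claim that $3(2r-1)^2$ is optimal; when $r<|K|$ our arguments show only that the least valid $k_0$ lies between $r+1$ and $3(2r-1)^2$.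

\smallskip
The upper bound in Theorem~\ref{thm:B} is proved by finding a contraction of too large rank. Suppose $\operatorname{rk}\omega>R$. We first pass to a tensor of rank $s$ with $R<s\le R+r$ and write it as a sum of $s$ pure tensors. Pure terms that agree, up to scalars, in all but few slots are grouped into clusters; this costs a bounded number of slots, so for large $k$ a slot remains in which each cluster has a single direction. Contracting there keeps or kills each cluster as a whole, and since distinct clusters are far apart, no rank is lost in the clusters that are kept (Lemma~\ref{lem:additive}). How much can be kept is a question on functionals and lists of vectors, answered in Lemma~\ref{lem:lists}.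

\section{Preliminaries}\label{sec:prelim}

The slots of a tensor product are indexed by a finite set, and we reorder them freely. An empty tensor product is $K$, in which all scalars are pure and nonzero ones have rank $1$. We use the following standard facts.

\emph{Functionals.} A functional on a subspace of a vector space extends to the whole space. Nonzero vectors $u,v$ are \emph{parallel}, $u\parallel v$, if $Ku=Kv$; this is an equivalence relation. If $u\nparallel v$, then $u,v$ are linearly independent, so a functional can be given any prescribed values on them.

\emph{Maps that do not increase rank.} A linear map that sends pure tensors to pure tensors does not increase rank. This applies to $\bigotimes_i\varphi_i$ with $\varphi_i$ linear, to contracting any set of slots, and to \emph{flattening}, that is, grouping the slots into two blocks and regarding the tensor as a $2$-fold one.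

\emph{Two-fold tensors.} If $u_1,\dots,u_n$ are linearly independent in $X$ and $w_1,\dots,w_n$ are linearly independent in $Y$, then $\sum_lu_l\otimes w_l\in X\otimes Y$ has rank $n$ (this is matrix rank).

\emph{Slices.} Every $\omega\in V_1\otimes\cdots\otimes V_k$ can be written as $\omega=\sum_{j=1}^dT_j\otimes e_j$ with $e_1,\dots,e_d\in V_k$ linearly independent. If $x_j\in V_k^*$ has $x_j(e_j)=1$ and $x_j(e_l)=0$ for $l\ne j$, then $T_j=\psi_{k,x_j}\omega$. So each $T_j$ is a contraction of $\omega$.

\smallskip
Let $I$ be a finite set of slots. For pure tensors $u=\bigotimes_{i\in I}u_i$ and $v=\bigotimes_{i\in I}v_i$ given with nonzero factors, we say that $u$ and $v$ \emph{agree} in slot $i$ if $u_i\parallel v_i$ and \emph{disagree} there otherwise, and we put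
\[
d(u,v)=\#\{i\in I: u_i\nparallel v_i\}.
\]
As $\parallel$ is an equivalence relation, $d$ satisfies the triangle inequality. The next lemma turns distance into a tool: with $N$ slots of disagreement one can kill $N$ tensors while keeping another.

\begin{lemma}[Separation]\label{lem:sep}
Let $a$ and $y_1,\dots,y_N$ $(N\ge0)$ be pure tensors with nonzero factors and slot set $I$, and suppose $d(a,y_l)\ge N$ for all $l$. Then there are functionals $f_i$, $i\in I$, whose product $f=\bigotimes_{i\in I}f_i$ satisfies $f(a)=1$ and $f(y_l)=0$ for all $l$.
\end{lemma}

\begin{proof}
Choose for $l=1,\dots,N$ in turn a slot $i_l$ in which $y_l$ and $a$ disagree and which is different from $i_1,\dots,i_{l-1}$; this is possible because $y_l$ and $a$ disagree in at least $N>l-1$ slots. Let $f_{i_l}$ be $1$ on the factor of $a$ and $0$ on the factor of $y_l$ in slot $i_l$. In each other slot let $f_i$ be any functional with value $1$ on the factor of $a$.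
\end{proof}

With $N=1$ the lemma shows that pure tensors that disagree somewhere are not proportional.

\section{Why $k$ must exceed $r+1$}\label{sec:smallk}

Let $e_0,e_1$ be a basis of $K^2$, and for $k\ge1$ let
\[
W_k=\sum_{i=1}^ke_0^{\otimes(i-1)}\otimes e_1\otimes e_0^{\otimes(k-i)} .
\]

\begin{proposition}\label{prop:W}
Over every field, $\operatorname{rk}W_k=k$ for all $k\ge1$, and for $k\ge2$ all contractions of $W_k$ have rank at most $k-1$. Hence, for $r\ge1$, every valid $k_0$ for $(K,r)$ satisfies $k_0\ge r+1$.
\end{proposition}

\begin{proof}
Let $k\ge2$. For every slot $i$ and functional $x$,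
\[
\psi_{i,x}W_k=x(e_0)W_{k-1}+x(e_1)e_0^{\otimes(k-1)} .
\]
If $x(e_0)=0$, this has rank at most $1\le k-1$. If $x(e_0)\ne0$, the last term can be absorbed into one of the $k-1$ terms of $x(e_0)W_{k-1}$, which becomes $e_0^{\otimes(k-2)}\otimes(x(e_0)e_1+x(e_1)e_0)$; so the rank is at most $k-1$.

Clearly $\operatorname{rk}W_k\le k$. We prove by induction on $k$ that $\operatorname{rk}(W_k+\gamma e_0^{\otimes k})\ge k$ for all $\gamma\in K$. For $k=1$ the vector $e_1+\gamma e_0$ is nonzero. Let $k\ge2$ and take a decomposition of
\[
W_k+\gamma e_0^{\otimes k}=e_1\otimes e_0^{\otimes(k-1)}+e_0\otimes\big(W_{k-1}+\gamma e_0^{\otimes(k-1)}\big)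
\]
into a minimal number of pure tensors; these are nonzero. Contracting slot $1$ with $e_0\mapsto0$, $e_1\mapsto1$ gives $e_0^{\otimes(k-1)}\ne0$, so some term has a first factor $u\nparallel e_0$. Contract slot $1$ with the functional $x$ for which $x(u)=0$, $x(e_0)=1$. This kills that term and gives $W_{k-1}+(\gamma+x(e_1))e_0^{\otimes(k-1)}$, which has rank at least $k-1$ by induction. So the decomposition had at least $k$ terms.

Finally, $W_{r+1}$ has rank $r+1$ and all its contractions have rank at most $r$, so $k=r+1$ does not exceed any valid $k_0$.
\end{proof}

The terms of $W_k$ are at mutual distance $2$. When such close terms occur inside a tensor with more slots, one must choose the slot of contraction with care: in $W_n\otimes e_0^{\otimes m}$ with $n\ge2$ and $m\ge1$, which has rank $n$, contracting any of the first $n$ slots lowers the rank, while contracting one of the last $m$ slots with $x(e_0)=1$ preserves it. The slots to use are those in which close terms agree.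

\section{How many vectors of a list a functional can see}\label{sec:lists}

Recall that a functional $x$ sees a vector $v$ if $x(v)\ne0$.

\begin{lemma}\label{lem:lists}
Let $K$ be any field, $r\ge0$, $U$ a finite-dimensional $K$-space and $a_1,\dots,a_s\in U\setminus\{0\}$, repetitions allowed. If
$\#\{j:x(a_j)\ne0\}\le r$ for every $x\in U^*$, then $s\le R_K(r)$.
\end{lemma}

\begin{proof}
If $K$ is infinite, $U^*$ is not the union of the finitely many proper subspaces $\{x:x(a_j)=0\}$. So some $x$ vanishes at no $a_j$, and $s\le r$.

Let $K=\mathbb F_q$. The idea is to take a functional $x$ that sees as much of the list as possible and to show, by averaging over the functionals $y+\lambda x$, that on the part not seen by $x$ every functional $y$ sees little. We use induction on $r$. If $r=0$, then $s=0$, since each nonzero vector is seen by some functional. Let $r\ge1$. Choose $x$ with $w=\#\{j:x(a_j)\ne0\}$ maximal, so $w\le r$, and let $Z=\{j:x(a_j)=0\}$. Let $y\in U^*$. For $j\in Z$ the value $(y+\lambda x)(a_j)=y(a_j)$ does not depend on $\lambda$. For $j\notin Z$ the value $y(a_j)+\lambda x(a_j)$ is nonzero for exactly $q-1$ of the scalars $\lambda\in\mathbb F_q$.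 Counting pairs $(\lambda,j)$ with $(y+\lambda x)(a_j)\ne0$ gives
\[
q\,\#\{j\in Z:y(a_j)\ne0\}+(q-1)w=\sum_{\lambda\in\mathbb F_q}\#\{j:(y+\lambda x)(a_j)\ne0\}\le qw,
\]
by the maximality of $w$. Hence $\#\{j\in Z:y(a_j)\ne0\}\le\lfloor w/q\rfloor\le\lfloor r/q\rfloor$ for every $y$. Since $\lfloor r/q\rfloor<r$, induction applied to the list $(a_j)_{j\in Z}$ gives $|Z|\le R_K(\lfloor r/q\rfloor)$. As $\lfloor\lfloor r/q\rfloor/q^l\rfloor=\lfloor r/q^{l+1}\rfloor$, we conclude
$s=w+|Z|\le r+R_K(\lfloor r/q\rfloor)=R_K(r)$.
\end{proof}

The bound is attained, even by lists without parallel vectors. The building block is the set of all lines of a space, as in Example~\ref{ex:F2}: among representatives of the lines of $\mathbb F_q^{l+1}$, a nonzero functional sees exactly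
\[
\frac{q^{l+1}-1}{q-1}-\frac{q^l-1}{q-1}=q^l ,
\]
since the lines it does not see are those of its kernel, a space of dimension $l$.

\begin{lemma}\label{lem:extremal}
For every field $K$ and every $r\ge1$ there is a set $S$ of $R_K(r)$ pairwise non-parallel nonzero vectors in a finite-dimensional $K$-space $U$ such that each $x\in U^*$ is nonzero on at most $r$ of them.
\end{lemma}

\begin{proof}
If $K$ is infinite, let $S$ be a basis of $U=K^r$. Let $K=\mathbb F_q$ and let $r=\sum_lr_lq^l$ be the base-$q$ expansion of $r$. Let $U$ be the direct sum, over all $l$, of $r_l$ copies of $\mathbb F_q^{l+1}$, and let $S$ consist of one representative of each line of each summand. These vectors are pairwise non-parallel, as distinct summands meet only in $0$. Since $\lfloor r/q^t\rfloor=\sum_{l\ge t}r_lq^{l-t}$, we get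
\[
|S|=\sum_lr_l(1+q+\cdots+q^l)=\sum_{t\ge0}\sum_{l\ge t}r_lq^{l-t}=\sum_{t\ge0}\lfloor r/q^t\rfloor=R_K(r).
\]
A functional on $U$ restricts to each summand $\mathbb F_q^{l+1}$ either as $0$ or as a nonzero functional, so it is nonzero on at most $q^l$ of the chosen vectors there. In total it is nonzero on at most $\sum_lr_lq^l=r$ vectors of $S$.
\end{proof}

\section{Sums of powers: Theorem \ref{thm:A} and sharpness}\label{sec:powers}

To turn sets of vectors into tensors we need to know that for large $k$ a sum of $k$-th powers has the rank that one expects.

\begin{lemma}\label{lem:powers}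
Let $S\subset V$ be a set of $n\ge1$ pairwise non-parallel nonzero vectors. Then $\operatorname{rk}\sum_{v\in S}v^{\otimes k}=n$ for all $k\ge\max(1,2(n-1))$.
\end{lemma}

\begin{proof}
The rank is at most $n$, and for $n=1$ it is not $0$. Let $n\ge2$. For $m\ge n-1$ the tensors $v^{\otimes m}$, $v\in S$, are linearly independent: each of them has distance $m\ge n-1$ from each of the $n-1$ others, so by Lemma~\ref{lem:sep} some functional is $1$ on it and $0$ on the others. Apply this with $m=n-1$ and with $m=k-n+1\ge n-1$. The flattening $\sum_{v\in S}v^{\otimes(n-1)}\otimes v^{\otimes(k-n+1)}$ is then a $2$-fold tensor of rank $n$, so the rank of $\sum_{v\in S}v^{\otimes k}$ is at least $n$.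
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $V=\mathbb F_q^n$ with $n\ge2$ so large that $V$ has at least $r+1$ lines through the origin, and let $P\subset V$ be a $2$-dimensional subspace. It has $q+1\le r+1$ lines; this is where $r\ge q$ is used. Let $S\subset V$ be a set of $r+1$ pairwise non-parallel nonzero vectors that contains a representative of each line of $P$, let $k\ge2r$, and put $\omega=\sum_{v\in S}v^{\otimes k}$. By Lemma~\ref{lem:powers}, $\operatorname{rk}\omega=r+1$. Let $x\in V^*$. The restriction of $x$ to the plane $P$ has a nonzero kernel, so $x(v)=0$ for some $v\in S$. Hence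
$\psi_{i,x}\omega=\sum_{v\in S}x(v)v^{\otimes(k-1)}$ has at most $r$ nonzero terms and therefore rank at most $r$.
\end{proof}

\begin{proof}[Proof of sharpness in Theorem \ref{thm:B}]
Take $S$ as in Lemma~\ref{lem:extremal} and $\omega=\sum_{v\in S}v^{\otimes k}$. Each contraction $\sum_{v\in S}x(v)v^{\otimes(k-1)}$ has at most $r$ nonzero terms. Since $|S|=R\ge1$ and $k>3(R+r-1)^2\ge3R^2\ge\max(1,2(R-1))$, Lemma~\ref{lem:powers} gives $\operatorname{rk}\omega=R$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection{Reduction to bounded rank}

The clustering below costs a number of slots that depends on the number of terms of $\omega$. We therefore need a counterexample whose rank is bounded in terms of $r$ and $K$; truncating $\omega$ in one slot provides it.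

\begin{lemma}\label{lem:reduce}
Let $k\ge1$ and $r,R\ge0$. Suppose that all contractions of $\omega\in V_1\otimes\cdots\otimes V_k$ have rank at most $r$ and that $\operatorname{rk}\omega>R$. Then there is $\omega'$ in the same space, all of whose contractions have rank at most $r$, with $R<\operatorname{rk}\omega'\le R+r$.
\end{lemma}

\begin{proof}
Write $\omega=\sum_{j=1}^dT_j\otimes e_j$ with $e_1,\dots,e_d\in V_k$ linearly independent. Each $T_j$ is a contraction of $\omega$, so $\operatorname{rk}T_j\le r$. For $0\le m\le d$ let $\pi_m\colon V_k\to V_k$ be linear with $e_j\mapsto e_j$ for $j\le m$, $e_j\mapsto0$ for $j>m$, and $0$ on a complement of $\langle e_1,\dots,e_d\rangle$. Put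
\[
\omega_m=(\mathrm{id}\otimes\pi_m)\omega=\sum_{j\le m}T_j\otimes e_j .
\]
All contractions of $\omega_m$ have rank at most $r$: in slot $k$ we have $\psi_{k,x}\omega_m=\psi_{k,x\circ\pi_m}\omega$, and for $i<k$ the tensor $\psi_{i,x}\omega_m=(\mathrm{id}\otimes\pi_m)\psi_{i,x}\omega$ has rank at most $\operatorname{rk}\psi_{i,x}\omega\le r$. Moreover $\omega_0=0$, $\omega_d=\omega$ and $\operatorname{rk}\omega_m\le\operatorname{rk}\omega_{m-1}+r$ for $m\ge1$. So $\omega'=\omega_m$ with the least $m$ such that $\operatorname{rk}\omega_m>R$ has the required properties.
\end{proof}

\subsection{Illustration: the case $r=1$}\label{sec:rone}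

For $r=1$ the mechanism can be seen with two terms, over any field. Note that $R_K(1)=1$, and that the hypothesis of Theorem~\ref{thm:B} is then $k>3$. Let all contractions of $\omega$ have rank at most $1$, and suppose that $\operatorname{rk}\omega>1$. By Lemma~\ref{lem:reduce} with $r=R=1$ we may assume that $\operatorname{rk}\omega=2$, so $\omega=t_1+t_2$ with nonzero pure tensors $t_1,t_2$.

If $t_1$ and $t_2$ agree in some slot $i$, with a common direction $a$, then $\omega=A\otimes a$ with $a$ in slot $i$, and $2=\operatorname{rk}\omega\le\operatorname{rk}A$. Contracting slot $i$ with a functional that is $1$ on $a$ gives $A$, of rank greater than $1$: a contradiction. Here the two terms form one cluster, and we contract where they agree.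

If $t_1$ and $t_2$ disagree in all slots, contract slot $1$ with a functional that is $1$ on both first factors, which are independent. The result is $t_1'+t_2'$, where $t_1',t_2'$ are nonzero pure tensors that disagree in all of the $k-1$ remaining slots. Flatten by putting one slot against the others: the factors of $t_1',t_2'$ in that slot are not parallel, and the two products of the remaining factors still disagree in a slot, so they are not parallel either. Hence $\operatorname{rk}(t_1'+t_2')=2$, again a contradiction. Here the two terms form two clusters, and their distance protects the rank.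

For larger $r$ both situations occur together: $\omega$ becomes a sum $\sum_CA_C\otimes a_C$ with one summand per cluster, the $a_C$ being pure and far apart. We next show that the rank of such a sum is $\sum_C\operatorname{rk}A_C$.

\subsection{Additivity of rank}

Some distance between the $a_C$ is needed for this: if $a_1\nparallel a_2$ lie in a single slot, then $A\otimes a_1+A\otimes a_2=A\otimes(a_1+a_2)$ has rank at most $\operatorname{rk}A$. When the distance is large, the idea is that each term of a short decomposition of the sum can be near to at most one $a_C$; separating $a_C$ from everything that is not near to it then shows that at least $\operatorname{rk}A_C$ terms are near to $a_C$.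

\begin{lemma}[Additivity]\label{lem:additive}
Let $W=\bigotimes_{j\in J}V_j$, let $I$ be a finite set of further slots, and let $c\ge1$. For $C=1,\dots,c$ let $0\ne A_C\in W$ and let $a_C=\bigotimes_{i\in I}a_{C,i}$ with all $a_{C,i}\ne0$. Put $s=\sum_C\operatorname{rk}A_C$. If $c\ge2$, assume that $d(a_C,a_{C'})\ge2c+2s-5$ for all $C\ne C'$. Then
\[
\operatorname{rk}\Big(\sum_CA_C\otimes a_C\Big)=s .
\]
\end{lemma}

\begin{proof}
The rank is at most $s$. If $c=1$, contracting all slots $i\in I$ with functionals that are $1$ on $a_{1,i}$ gives $A_1$, so the rank is at least $\operatorname{rk}A_1=s$.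

Let $c\ge2$ and suppose that
\[
\sum_CA_C\otimes a_C=\sum_{j=1}^pB_j\otimes u_j,\qquad p\le s-1,
\]
where $B_j\in W$ is pure and $u_j$ is pure with slot set $I$ and nonzero factors. Put $m=c+s-2$. Then
\[
c-1+p\le m,\qquad d(a_C,a_{C'})\ge2m-1\ge m\quad(C\ne C'),
\]
where $2m-1\ge m$ since $m\ge1$. Let $J_C=\{j:d(u_j,a_C)\le m-1\}$. The sets $J_C$ are pairwise disjoint: if $j\in J_C\cap J_{C'}$ with $C\ne C'$, then $d(a_C,a_{C'})\le2m-2$ by the triangle inequality, a contradiction.

Fix $C$. The $a_{C'}$ with $C'\ne C$ together with the $u_j$ with $j\notin J_C$ are at most $c-1+p\le m$ tensors, each at distance at least $m$ from $a_C$. By Lemma~\ref{lem:sep} there is a product functional $f$ that is $1$ on $a_C$ and $0$ on all of them. Applying $\mathrm{id}_W\otimes f$ to the displayed decomposition gives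
\[
A_C=\sum_{j\in J_C}f(u_j)B_j ,
\]
so $\operatorname{rk}A_C\le|J_C|$. Summing over $C$ and using disjointness, we get $s\le\sum_C|J_C|\le p$, a contradiction.
\end{proof}

\subsection{Clustering and the end of the proof}

Let $k>3(R+r-1)^2$ with $R=R_K(r)$ and $r\ge1$, let all contractions of $\omega$ have rank at most $r$, and suppose $\operatorname{rk}\omega>R$. By Lemma~\ref{lem:reduce} we may assume that $s=\operatorname{rk}\omega$ satisfies
\[
R+1\le s\le R+r,\qquad\text{hence}\qquad s\ge2,\quad k>3(s-1)^2 .
\]
Fix a decomposition $\omega=\sum_{j=1}^st_j$ with $t_j=\bigotimes_{i=1}^kt_{j,i}$ pure and nonzero.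

\smallskip
\emph{Clustering.} We construct a set of slots $I\subseteq\{1,\dots,k\}$ and a partition of $\{1,\dots,s\}$ into clusters such that
\begin{equation}\label{eq:star}
\text{for each cluster $C$ and each $i\in I$, all $t_{j,i}$ with $j\in C$ are parallel to one nonzero vector $a_{C,i}$.}
\end{equation}
Start with $I=\{1,\dots,k\}$, with singletons as clusters, and with $a_{\{j\},i}=t_{j,i}$. As long as the current number $c$ of clusters is at least $2$ and there are clusters $C\ne C'$ with
\[
\#\{i\in I:a_{C,i}\nparallel a_{C',i}\}\le2c+2s-5,
\]
merge $C$ and $C'$ into one cluster and delete the slots counted here from $I$. In the remaining slots $a_{C,i}\parallel a_{C',i}$, so \eqref{eq:star} is preserved if we use the vectors $a_{C,i}$ for the merged cluster. Each merger lowers $c$ by one. So in total the number of deleted slots is at most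
\[
\sum_{c=2}^s(2c+2s-5)=(s^2+s-2)+(2s-5)(s-1)=3s^2-6s+3=3(s-1)^2<k ,
\]
and $I\ne\emptyset$ at the end. This is the only place where the size of $k$ is used. At the end, with $c$ clusters, either $c=1$ or any two clusters disagree in at least $2c+2s-4$ slots of $I$, that is, $a_{C,i}\nparallel a_{C',i}$ for at least that many $i\in I$. This is one more than Lemma~\ref{lem:additive} asks for, since we are going to lose one slot by contracting it.

Put $a_C=\bigotimes_{i\in I}a_{C,i}$. For $j\in C$ the part of $t_j$ in the slots of $I$ is a scalar multiple of $a_C$, so
\[
\omega=\sum_CA_C\otimes a_C,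
\]
where $A_C\in\bigotimes_{i\notin I}V_i$ is a sum of $|C|$ pure tensors. From $s=\operatorname{rk}\omega\le\sum_C\operatorname{rk}A_C\le\sum_C|C|=s$ we obtain $\operatorname{rk}A_C=|C|$ for every $C$. In particular $A_C\ne0$.

\smallskip
\emph{A contraction of rank greater than $r$.} Fix $i\in I$. Contracting slot $i$ with $x$ multiplies the summand of the cluster $C$ by $x(a_{C,i})$ and removes its factor $a_{C,i}$. So a cluster is kept or killed as a whole, and we want to keep clusters of large total size. Consider the list in which each vector $a_{C,i}$ is repeated $|C|$ times. It has length $s>R$. By Lemma~\ref{lem:lists}, applied in the span of these vectors, some functional on this span is nonzero on at least $r+1$ members of the list. Extending it to $x\in V_i^*$, we have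
\[
s':=\sum_{C\in\Gamma}|C|\ge r+1,\qquad\text{where }\Gamma=\{C:x(a_{C,i})\ne0\},
\]
and
\[
\psi_{i,x}\omega=\sum_{C\in\Gamma}x(a_{C,i})A_C\otimes\bigotimes_{h\in I\setminus\{i\}}a_{C,h}.
\]
We apply Lemma~\ref{lem:additive} to this sum, with slot set $I\setminus\{i\}$ and the tensors $x(a_{C,i})A_C$ of rank $|C|$. The number of summands is $c'=|\Gamma|\ge1$, and the ranks add up to $s'$. If $c'=1$, no distance is required. If $c'\ge2$, any two clusters in $\Gamma$ disagree in at least
\[
(2c+2s-4)-1=2c+2s-5\ge2c'+2s'-5
\]
slots of $I\setminus\{i\}$, because $c'\le c$ and $s'\le s$. So the lemma applies, and $\operatorname{rk}\psi_{i,x}\omega=s'\ge r+1$. This contradicts the assumption on $\omega$ and completes the proof of Theorem~\ref{thm:B}. \qed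

\subsection{Proof of Corollary \ref{cor:C}}

If $r\ge|K|$, then $K$ is finite and Theorem~\ref{thm:A} shows that no $k_0$ exists. If $1\le r<|K|$, then $R_K(r)=r$, and Theorem~\ref{thm:B} says that for $k>3(2r-1)^2$ a $k$-fold tensor all of whose contractions have rank at most $r$ has rank at most $r$; the other direction holds because contracting does not increase rank. The bound $k_0\ge r+1$ is Proposition~\ref{prop:W}. \qed

\begin{thebibliography}{9}
\bibitem{source} \url{https://math-unibe.ch/jdraisma/publications/mlappl.pdf}
\end{thebibliography}

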